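# Two $q$-series that agree to fourth order at roots of unity

## Five terms at the prime 5

Write $(a)_k=a(a+1)\cdots(a+k-1)$, $(a)_0=1$, for the rising factorial, and consider the two sequences
$$a_k=(6k+1)\frac{(1/2)_k^3}{k!^3\,4^k},\qquad b_k=(6k+1)\frac{(1/4)_k^2(1/2)_k\,4^k}{k!^3}.$$
They look unrelated: the powers $4^{-k}$ make the first shrink, while the second grows. Let us add up the terms $k=0,\dots,4$ of each. For these $k$,
$$\frac{(1/2)_k}{k!}=1,\ \frac12,\ \frac38,\ \frac5{16},\ \frac{35}{128},\qquad \frac{(1/4)_k}{k!}=1,\ \frac14,\ \frac5{32},\ \frac{15}{128},\ \frac{195}{2048}.$$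
Cubing the first list, dividing by $4^k$ and multiplying by $6k+1=1,7,13,19,25$ gives
$$\sum_{k=0}^4a_k=1+\frac7{32}+\frac{351}{2^{13}}+\frac{2375}{2^{18}}+\frac{25\cdot 42875}{2^{29}}=\frac{683250435}{2^{29}}.$$
Multiplying the squares of the second list by the first list, by $4^k$ and by $6k+1$ gives
$$\sum_{k=0}^4b_k=1+\frac78+\frac{975}{2^9}+\frac{21375}{2^{12}}+\frac{25\cdot1330875}{2^{21}}=\frac{52141635}{2^{21}}.$$
Now look $5$-adically. Both numerators are divisible by $5$ exactly once. Subtracting $5$ from each sum,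
$$\frac{683250435}{2^{29}}-5=-\frac{2001104125}{2^{29}}=-\frac{5^3\cdot16008833}{2^{29}},\qquad \frac{52141635}{2^{21}}-5=\frac{41655875}{2^{21}}=\frac{5^3\cdot 333247}{2^{21}},$$
so each sum is congruent to $5$ modulo $5^3$ and to no higher power. But their difference is
$$\frac{683250435-256\cdot52141635}{2^{29}}=-\frac{12665008125}{2^{29}}=-\frac{5^4\cdot20264013}{2^{29}}.$$
The two sums are closer to each other than either is to $5$.

At the prime $3$ nothing of the kind happens. With three terms the sums are $\frac{10335}{2^{13}}$ and $\frac{1935}{2^9}$, and their difference is $-\frac{20625}{2^{13}}$ with $20625=3\cdot 6875$, so it is divisible by $3$ only once. Does the agreement modulo $p^4$ persist for primes $p\equiv1\pmod4$, and why? The right setting replaces numbers by rational functions of $q$, with cyclotomic polynomials in the role of $p$. In that form the question is a conjecture, and the problem comes from "New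 $q$-congruences from a quadratic summation of Gasper and Rahman" (http://math.ecnu.edu.cn/~jwguo/maths/xyzhu-mod4th-JMAA.pdf).

## The congruence over $\mathbb Q(q)$

**Definition ($q$-integers and $q$-shifted factorials).** For an integer $m$ put $[m]=\frac{1-q^m}{1-q}$, so that $[m]=1+q+\cdots+q^{m-1}$ for $m\ge1$. Put $(x;q)_k=(1-x)(1-xq)\cdots(1-xq^{k-1})$ and $(x;q)_0=1$. The base may be a power of $q$. For example, $(q;q^2)_2=(1-q)(1-q^3)$ and $(q^2;q^4)_2=(1-q^2)(1-q^6)$.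

**Definition (cyclotomic polynomials).** $\Phi_n(q)$ is the $n$-th cyclotomic polynomial; its roots are the primitive $n$-th roots of unity. It is monic, has integer coefficients, and is irreducible over $\mathbb Q$. We use three textbook facts:

- $1-q^N=(1-q)\prod_{e\mid N,\,e>1}\Phi_e(q)$ for $N\ge1$. So $\Phi_d$ divides $1-q^N$ exactly once if $d\mid N$, and not at all otherwise.
- For $e>1$, $\Phi_e(1)=\ell$ if $e$ is a power of a prime $\ell$, and $\Phi_e(1)=1$ otherwise.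
- $\prod_{j=1}^{n-1}(1-\omega^j)=n$ if $\omega$ is a primitive $n$-th root of unity.

**Definition (congruence of rational functions).** If $B$ is coprime to $P$, then $A/B\equiv0\pmod P$ means $P\mid A$. Two rational functions are congruent modulo $P$ if their difference is $\equiv 0$. For example, modulo $\Phi_3=1+q+q^2$ we have $q^3\equiv1$, so $\frac{1-q^2}{1-q^4}\equiv\frac{1-q^2}{1-q}=1+q$.

**Theorem 1.** Let $n\equiv1\pmod4$ be a positive integer. Then, modulo $[n]\Phi_n(q)^3$,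
$$\sum_{k=0}^{n-1}[6k+1]\frac{(q;q^2)_k^2(q^2;q^4)_k}{(q^4;q^4)_k^3}q^{k^2}\equiv\sum_{k=0}^{n-1}[6k+1]\frac{(q;q^4)_k^2(q^2;q^4)_k}{(q^2;q^2)_k^2(q^4;q^4)_k}q^{-k^2}.$$

Call the left side $L_n(1)$ and the right side $R_n(1)$; the reason for the "$(1)$" will appear shortly. In each term there are $3k$ factors of the form $1-q^j$ above and $3k$ below. Dividing each of them by $1-q$ and letting $q\to1$ we get $(q;q^2)_k\to2^k(1/2)_k$, $(q^2;q^4)_k\to 4^k(1/2)_k$, $(q;q^4)_k\to4^k(1/4)_k$, $(q^2;q^2)_k\to2^kk!$ and $(q^4;q^4)_k\to4^kk!$ (after division by $(1-q)^k$). The terms therefore become $a_k$ and $b_k$. For $n=p$ prime, $[p]=\Phi_p$, so the modulus is $\Phi_p^4$. The next lemma says what this means at $q=1$.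

**Lemma 2 (setting $q=1$).** Let $p$ be an odd prime and $f=U/V$, where $U\in\mathbb Z[q]$ and $V$ is a power of $q$ times a product of polynomials $\Phi_e$ with $e>1$, $p\nmid e$. If $f\equiv0\pmod{\Phi_p^a}$, then $p^a$ divides the numerator of the rational number $f(1)$, and its denominator is prime to $p$. The functions $L_p(1)$, $R_p(1)$, their difference, and $L_p(1)-q^{(1-p)/2}[p]$ are all of this form.

*Proof.* $V$ is coprime to $\Phi_p$, so $\Phi_p^a\mid U$ in $\mathbb Q[q]$, and in $\mathbb Z[q]$ because $\Phi_p$ is monic. Put $q=1$: $p^a=\Phi_p(1)^a$ divides $U(1)$. Each $\Phi_e(1)$ is $1$ or a prime different from $p$, so $p\nmid V(1)$. For the last claim, after cancelling the factors $1-q$ the denominators are products of factors $\frac{1-q^{2j}}{1-q}$ and $\frac{1-q^{4j}}{1-q}$ with $1\le j<p$, possibly times a power of $q$. These are products of $\Phi_e$ with $e>1$, $e\mid4j$, and $p\nmid 4j$. $\square$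

Here is a check that can be done in one's head. Let $n=3$ and $q=\zeta$, a primitive cube root of unity. The terms $k=2$ vanish, because $(q;q^2)_2$ contains $1-q^3$ and $(q^2;q^4)_2$ contains $1-q^6$, while the denominators do not vanish. For $k=1$ we have $[7]=1$ and
$$\frac{(1-\zeta)^2(1-\zeta^2)}{(1-\zeta^4)^3}\zeta=(1+\zeta)\zeta=-1,\qquad \frac{(1-\zeta)^2(1-\zeta^2)}{(1-\zeta^2)^2(1-\zeta^4)}\zeta^{-1}=\frac1{(1+\zeta)\zeta}=-1 .$$
So $L_3(1)$ and $R_3(1)$ both vanish modulo $\Phi_3$. The congruence to first order holds also for $n\equiv3\pmod4$; the higher orders are the delicate part.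

## A parameter $x$, and why one common value stops at $\Phi_n^3$

Write $(ax^{\pm};p)_k=(ax;p)_k(a/x;p)_k$ and introduce a parameter $x$ by
$$L_n(x)=\sum_{k=0}^{n-1}[6k+1]\frac{(qx^{\pm};q^2)_k(q^2;q^4)_k}{(q^4x^{\pm};q^4)_k(q^4;q^4)_k}q^{k^2},\qquad R_n(x)=\sum_{k=0}^{n-1}[6k+1]\frac{(qx^{\pm};q^4)_k(q^2;q^4)_k}{(q^2x^{\pm};q^2)_k(q^4;q^4)_k}q^{-k^2}.$$
The gain is that at $x=q^m$, $m$ odd, the numerators contain $(q^{1-m};q^2)_k$ or $(q^{1-m};q^4)_k$, and the sums may become short. For instance, for $n\ge2$,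
$$L_n(q^3)=1+[7]\frac{(1-q^4)(1-q^{-2})(1-q^2)}{(1-q^7)(1-q)(1-q^4)}q=1-\frac{(1+q)^2}q=-q^{-1}[3],$$
$$R_n(q^5)=1+[7]\frac{(1-q^6)(1-q^{-4})(1-q^2)}{(1-q^7)(1-q^{-3})(1-q^4)}q^{-1}=1+\frac{(1+q^3)(1+q)}{q^2}=q^{-2}[5].$$
The denominators never vanish at $x=q^m$ with $m$ odd: they are products of factors $1-q^{\text{odd}}$ and $1-q^{4j}$, $j\ge1$. The pattern (proved in Corollary 8) will be that the value at $x=q^m$ is
$$E_m=(-1)^{(m-1)/2}q^{(1-m)/2}[m].$$

**The local ring.** Let $n>1$ be odd and write $\Phi=\Phi_n(q)$. Let $F=\mathbb Q$ (later also $F=\mathbb Q(y)$, over which $\Phi$ is again irreducible, as we shall check). Let $\mathcal O\subset F(q)$ be the ring of fractions whose denominator is not divisible by $\Phi$. It is a discrete valuation ring with uniformizer $\Phi$; write $v$ for its valuation. Its residue field is $F(\omega)$, $\omega$ a primitive $n$-th root of unity, and a bar denotes the reduction $q\mapsto\omega$.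 Put $\varepsilon=q^n-1$. Then $v(\varepsilon)=1$, and for $s\in\mathbb Z$
$$\frac{1-q^{sn}}{\varepsilon}\in\mathcal O\quad\text{reduces to}\quad -s. \tag{1}$$
Indeed for $s>0$ the quotient is $-(1+q^n+\cdots+q^{(s-1)n})$, and $1-q^{-sn}=-q^{-sn}(1-q^{sn})$.

**Symmetric polynomials in $x$.** Put $X=x+x^{-1}$, $X_m=q^m+q^{-m}$, and
$$d_4(x)=(q^4x^{\pm};q^4)_{n-1},\qquad d_2(x)=(q^2x^{\pm};q^2)_{n-1}.$$
Since $(1-ux)(1-u/x)=1+u^2-uX$, these are polynomials in $X$ of degree $n-1$. We write $d_4(q^m)$ for the value at $X=X_m$ and $d_4(1)$ for the value at $X=2$. Because $n$ is odd, $\omega^{4j}$ and $\omega^{2j}$, $1\le j\le n-1$, both run through all nontrivial $n$-th roots of unity. Hence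
$$\overline{d_4}=\overline{d_2}\ \text{ as polynomials in }X,\qquad \overline{d_4(q^a)}=\overline{d_2(q^a)}=\overline{d_4(1)}=\overline{d_2(1)}=n^2\quad\text{if } n\mid a. \tag{2}$$
In particular $d_4(1),d_2(1)$ are units of $\mathcal O$. Put
$$N_L=L_n(x)d_4(x),\qquad N_R=R_n(x)d_2(x).$$
In the $k$-th term of $N_L$, the numerator $(qx^\pm;q^2)_k$ has degree $k$ in $X$, and $d_4(x)/(q^4x^\pm;q^4)_k$ has degree $n-1-k$; for $N_R$ the same holds with the other bases. The factor $(q^4;q^4)_k$ is a unit of $\mathcal O$ for $k<n$, as $n$ is odd. So $N_L$ and $N_R$ lie in $\mathcal O[X]$ and have degree at most $n-1$.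

**Lemma 3 (transfer from $x=q^a$ to $x=1$).** Let $a\neq0$ be a multiple of $n$. Let $N,d\in\mathcal O[X]$, $\Phi\mid N$, $d(2)$ a unit, and $f=N/d$. Then $f(X{=}2)\equiv f(X{=}X_a)\pmod{\Phi^3}$.

*Proof.* We have
$$2-X_a=-q^{-a}(1-q^a)^2,\qquad v(2-X_a)=2. \tag{3}$$
For any $g\in\mathcal O[X]$, $2-X_a$ divides $g(2)-g(X_a)$ in $\mathcal O$. With $g=N/\Phi$ this gives $N(2)\equiv N(X_a)\pmod{\Phi^3}$. With $g=d$ it gives $d(2)\equiv d(X_a)\pmod{\Phi^2}$, so $d(X_a)$ is also a unit. Finally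
$$\frac{N(2)}{d(2)}-\frac{N(X_a)}{d(X_a)}=\frac{N(2)-N(X_a)}{d(2)}+N(X_a)\frac{d(X_a)-d(2)}{d(2)d(X_a)},$$
and both summands lie in $\Phi^3\mathcal O$, because $N(X_a)\in\Phi\mathcal O$. $\square$

A sensible first attempt at Theorem 1 is now this. Let $n\equiv1\pmod 4$ and use $L_n(q^n)=E_n=R_n(q^n)$. The polynomial $(L_n(x)-R_n(x))d_4(x)d_2(x)\in\mathcal O[X]$ vanishes at $X_n$, so $2-X_n$ divides its value at $X=2$, and we get the congruence modulo $\Phi^2$. If in addition $N_L\equiv N_R\equiv0\pmod\Phi$ as polynomials in $X$, Lemma 3 improves this to $L_n(1)\equiv E_n\equiv R_n(1)\pmod{\Phi^3}$. And there this attempt ends: for $n=5$ the opening computation gives $L_5(1)-E_5=-5^3\cdot16008833/2^{29}$ at $q=1$, so by Lemma 2, $L_5(1)\not\equiv E_5\pmod{\Phi_5^4}$. Comparing each side with the common value cannot give the fourth power. One must show that the two sides deviate from $E_n$ by the same amount. The following identity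 shows what would suffice:
$$H:=(L_n(x)-R_n(x))\,d_4(x)d_2(x)=N_L(d_2-d_4)+(N_L-N_R)d_4. \tag{4}$$
If $N_L\equiv0\pmod{\Phi}$ and $N_L\equiv N_R\pmod{\Phi^2}$ as polynomials in $X$, then by (2) $\Phi^2\mid H$, and the zero at $X_n$ brings in two more factors.

How can one know a polynomial in $X$ modulo $\Phi^2$? $N_L$ has degree at most $n-1$, and we know it at the $n$ points $X_1,X_3,\dots,X_{2n-1}$, where the sum $L_n(q^m)$ terminates within its range. The same holds for $N_R$ at $X_1,X_5,\dots,X_{4n-3}$. These two node sets differ, but when $q\to\omega$ they collapse to the same set of $\frac{n+1}2$ points: one node goes to $2$, and the others collide in pairs. For $n=5$ the $L$-nodes $1,3,5,7,9$ group as $5\mid(1,9)\mid(3,7)$ and the $R$-nodes $1,5,9,13,17$ as $5\mid(1,9)\mid(13,17)$. Each colliding pair contributes a value and a derivative, and the values carry enough factors $\Phi$ to determine the polynomials modulo $\Phi^2$.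 So the plan has two parts: evaluate both sums exactly at their nodes, then compare values and derivatives.

## A two-parameter sum that telescopes in $x$

To treat both sums at once, put $Y=y+y^{-1}$ and
$$T_k(x,y)=[6k+1]\frac{(qx^{\pm};q^2)_k\,(qy^{\pm};q^4)_k\,(q^2;q^4)_k}{(q^4;q^4)_k\,(q^4x^{\pm};q^4)_k\,(q^2y^{\pm};q^2)_k}\,q^{2k}.$$
As $y\to\infty$, the leading powers give $\frac{(qy;q^4)_k}{(q^2y;q^2)_k}\to\frac{q^{2k^2-k}}{q^{k^2+k}}=q^{k^2-2k}$, while the factors in $1/y$ tend to $1$. As $x\to\infty$, $\frac{(qx;q^2)_k}{(q^4x;q^4)_k}\to\frac{q^{k^2}}{q^{2k^2+2k}}=q^{-k^2-2k}$. Hence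
$$\sum_{k<n}T_k(x,y)\to L_n(x)\ (y\to\infty),\qquad \sum_{k<n}T_k(x,y)\to R_n(y)\ (x\to\infty). \tag{5}$$
(These are values at infinity of rational functions over $\mathbb Q(q)$.)

For odd $m\in\mathbb Z$ put $S_m(y)=\sum_{k\ge0}T_k(q^m,y)$. It terminates: $(q^{1+m};q^2)_k(q^{1-m};q^2)_k=0$ for $k>\frac{|m|-1}2$. Also $S_{-m}=S_m$, since $T_k$ is invariant under $x\mapsto1/x$, and $S_{\pm1}=T_0=1$. The first nontrivial case has two terms:
$$S_3(y)=1-(1+q)^2\,\frac{1+q^2-qY}{1+q^4-q^2Y}=\frac{-2q(1+q+q^2)+q(1+q+q^2)Y}{1+q^4-q^2Y}=-q[3]\frac{(1-y)(1-1/y)}{(1-q^2y)(1-q^2/y)}.$$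
It factors. The recurrence $m\mapsto m+4$ that explains this comes from the substitution $x\mapsto q^4x$. Let
$$\rho(x,y)=\frac{(1-q^4x)(1-qxy)(1-qx/y)}{(1-x)(1-q^3xy)(1-q^3x/y)}.$$

**Lemma 4.** With $K=q^{2k}$ and
$$G_k=T_k(x,y)\,\frac{1+q^2x}{q(1-qxy)(1-qx/y)}\cdot\frac{K^{-1}(1-K/q)(1-K^2)(1-K^2/x)(1-yK)(1-K/y)}{(1-qK^3)(1-\frac K{qx})(1-\frac K{q^3x})},$$
we have $T_k(q^4x,y)/\rho(x,y)-T_k(x,y)=G_{k+1}-G_k$ for all $k\ge0$.

*Proof.* **Step 1: divide by $T_k$.** The purpose is to turn the claim into a polynomial identity. Put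
$$w=(1-qxy)(1-qx/y),\qquad w_3=(1-q^3xy)(1-q^3x/y),$$
$$b_1=(1-qxK)(1-q^3xK)(1-K^2/x),\qquad b_2=(1-\tfrac K{qx})(1-\tfrac K{q^3x})(1-q^4xK^2).$$
Directly from the definition,
$$\frac{T_{k+1}}{T_k}=\frac{q^2(1-q^7K^3)(1-qxK)(1-qK/x)(1-qyK^2)(1-qK^2/y)(1-q^2K^2)}{(1-qK^3)(1-q^4K^2)(1-q^4xK^2)(1-q^4K^2/x)(1-q^2yK)(1-q^2K/y)}.$$
For the shift in $x$, the four ratios of shifted factorials are
$$\frac{(q^5x;q^2)_k}{(qx;q^2)_k}=\frac{(1-qxK)(1-q^3xK)}{(1-qx)(1-q^3x)},\qquad \frac{(q^{-3}/x;q^2)_k}{(q/x;q^2)_k}=\frac{(1-q^{-3}/x)(1-q^{-1}/x)}{(1-\frac K{q^3x})(1-\frac K{qx})},$$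
$$\frac{(q^4x;q^4)_k}{(q^8x;q^4)_k}=\frac{1-q^4x}{1-q^4xK^2},\qquad \frac{(q^4/x;q^4)_k}{(1/x;q^4)_k}=\frac{1-K^2/x}{1-1/x}.$$
Using $\frac{(1-q^{-1}/x)(1-q^{-3}/x)}{(1-qx)(1-q^3x)}=q^{-4}x^{-2}$ and $\frac{1-q^4x}{1-1/x}=-x\frac{1-q^4x}{1-x}$, their product is $-\frac1{q^4x}\frac{1-q^4x}{1-x}\frac{b_1}{b_2}$, and dividing by $\rho=\frac{1-q^4x}{1-x}\cdot\frac w{w_3}$,
$$\frac{T_k(q^4x,y)}{\rho\,T_k(x,y)}=-\frac{w_3}{q^4x\,w}\,\frac{b_1}{b_2}.$$

**Step 2: clear denominators.** Divide the claim by $T_k(x,y)$ and multiply by $w(1-qK^3)b_2$. The term $G_k$ becomes $\frac{1+q^2x}{qK}(1-K/q)P_2$ with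
$$P_2=(1-K^2)(1-K^2/x)(1-q^4xK^2)(1-yK)(1-K/y).$$
For $G_{k+1}$ replace $K$ by $q^2K$ in the factor next to $T_k$ and multiply by $T_{k+1}/T_k$. The factors $1-q^7K^3$, $1-q^4K^2$, $1-q^4K^2/x$, $1-q^2yK$, $1-q^2K/y$, $1-qK/x$ and $q^2$ cancel, and what remains is $\frac{1+q^2x}{qK}(1-qK)P_1$ with
$$P_1=(1-qxK)(1-\tfrac K{q^3x})(1-q^2K^2)(1-qyK^2)(1-qK^2/y).$$
So the claim is equivalent to
$$\frac{1+q^2x}{qK}\big[(1-qK)P_1-(1-K/q)P_2\big]=-(1-qK^3)\big[q^{-4}x^{-1}w_3b_1+w\,b_2\big]. \tag{6}$$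

**Step 3: reduce to two values of $y$.** Each of $P_1,P_2,w,w_3$ contains $y$ only through one product $(1-uy)(1-u/y)=1+u^2-uY$. So both sides of (6) are polynomials in $Y$ of degree at most $1$, and it suffices to check two distinct values of $Y$. We take $y=K$ and $y=qK^2$; the values of $Y$ differ by $(K-qK^2)\big(1-\frac1{qK^3}\big)\ne0$.

**Step 4: $y=K$.** Here $P_2=0$ and $(1-qyK^2)(1-qK^2/y)=(1-qK^3)(1-qK)$. Moreover $w_3=(1-q^3xK)(1-\frac{q^3x}K)$ with $1-\frac{q^3x}K=-\frac{q^3x}K(1-\frac K{q^3x})$, and $w=(1-qxK)(1-\frac{qx}K)$ with $1-\frac{qx}K=-\frac{qx}K(1-\frac K{qx})$. Cancelling $\frac1{qK}(1-qK^3)(1-qxK)(1-\frac K{q^3x})$ from (6) leaves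
$$(1+q^2x)(1-qK)^2(1-q^2K^2)=(1-q^3xK)^2(1-K^2/x)+q^2x(1-\tfrac K{qx})^2(1-q^4xK^2).$$
The two summands on the right are
$$1-2q^3xK+(q^6x^2-\tfrac1x)K^2+2q^3K^3-q^6xK^4,$$
$$q^2x-2qK+(\tfrac1x-q^6x^2)K^2+2q^5xK^3-q^4K^4,$$
with sum $(1+q^2x)(1-2qK+2q^3K^3-q^4K^4)$. On the left, $(1-2qK+q^2K^2)(1-q^2K^2)=1-2qK+2q^3K^3-q^4K^4$. They agree.

**Step 5: $y=qK^2$.** Here $P_1=0$, $(1-yK)(1-K/y)=(1-qK^3)(1-\frac1{qK})$, $w_3=(1-q^4xK^2)(1-q^2x/K^2)$ and $w=(1-q^2xK^2)(1-x/K^2)$, where $1-x/K^2=-\frac x{K^2}(1-K^2/x)$. Cancelling $-(1-qK^3)(1-K^2/x)(1-q^4xK^2)$ from (6) and multiplying by $q^4xK^2$ leaves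
$$x(1+q^2x)\,q(q-K)(qK-1)(1-K^2)=(K^2-q^2x)(1-qxK)(1-q^3xK)-(1-q^2xK^2)(qx-K)(q^3x-K).$$
The two products on the right are
$$-q^2x+(q^3+q^5)x^2K+(1-q^6x^3)K^2-(q+q^3)xK^3+q^4x^2K^4,$$
$$q^4x^2-(q+q^3)xK+(1-q^6x^3)K^2+(q^3+q^5)x^2K^3-q^2xK^4.$$
Their difference is $x(1+q^2x)\big[-q^2+(q+q^3)K-(q+q^3)K^3+q^2K^4\big]$. On the left, $q(q-K)(qK-1)=-q^2+(q+q^3)K-q^2K^2$, and multiplying by $1-K^2$ gives the same bracket. $\square$

## Closed forms on the two progressions

**Lemma 5.** $S_{m+4}(y)=\rho(q^m,y)S_m(y)$ for every odd $m\in\mathbb Z$. Consequently, for $r\ge0$,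
$$S_{4r+1}(y)=[4r+1]\frac{(q^2y^\pm;q^4)_r}{(q^4y^\pm;q^4)_r},\qquad S_{4r+3}(y)=-q[4r+3]\frac{(y^\pm;q^4)_{r+1}}{(q^2y^\pm;q^4)_{r+1}}.$$

*Proof.* **Step 1: the recurrence for $m\ge-1$.** We sum Lemma 4 and check that the boundary terms vanish. Since $1-K^2=0$ for $k=0$, $G_0=0$, so $\sum_{k<N}\big(T_k(q^4x,y)/\rho-T_k(x,y)\big)=G_N$ as rational functions of $x$. Let $N\ge2$. The $x$-factors $1-q^{2N-1}/x$ and $1-q^{2N-3}/x$ in the denominator of $G_N$ are the last two factors of $(q/x;q^2)_N$, so $G_N$ contains in its numerator $(qx;q^2)_N\,(q/x;q^2)_{N-2}$. The remaining denominators do not vanish at $x=q^m$: $(q^4x^\pm;q^4)_N$ becomes a product of factors $1-q^{\text{odd}}$, and the factors with $y$ are nonzero as $y$ is an indeterminate. So $G_N$ is regular at $x=q^m$, and for large $N$ it vanishes there: if $m\ge1$ because $(q^{1-m};q^2)_{N-2}=0$, and if $m=-1$ because $(q^{0};q^2)_N=0$. Hence $S_{m+4}(y)/\rho(q^m,y)-S_m(y)=0$.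

**Step 2: the recurrence for $m\le-3$.** Pulling out monomials from each of the six factors of $\rho(q^{-4}/x,y)$,
$$\rho(q^{-4}/x,y)=\frac{(1-\frac1x)(1-\frac{y}{q^3x})(1-\frac1{q^3xy})}{(1-\frac1{q^4x})(1-\frac y{qx})(1-\frac1{qxy})}=\frac{-q^{-6}x^{-3}(1-x)(1-q^3x/y)(1-q^3xy)}{-q^{-6}x^{-3}(1-q^4x)(1-qx/y)(1-qxy)}=\frac1{\rho(x,y)}.$$
Apply Step 1 to $m'=-m-4\ge-1$: $S_{-m}=\rho(q^{-4-m},y)S_{-m-4}$. As $S_{-m}=S_m$ and $S_{-m-4}=S_{m+4}$, this reads $S_m=S_{m+4}/\rho(q^m,y)$.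

**Step 3: the products.** From $S_1=1$, $S_{4r+1}=\prod_{i=0}^{r-1}\rho(q^{4i+1},y)$, in which $\prod\frac{1-q^{4i+5}}{1-q^{4i+1}}$ telescopes to $[4r+1]$. From $S_{-1}=1$, $S_{4r+3}=\prod_{i=0}^{r}\rho(q^{4i-1},y)$, in which $\prod\frac{1-q^{4i+3}}{1-q^{4i-1}}=\frac{1-q^{4r+3}}{1-q^{-1}}=-q[4r+3]$. $\square$

This evaluates $\sum_kT_k$ when $x=q^m$. For $R_n$ we need $y=q^m$ instead. The bridge is a reciprocity between the two.

**Lemma 6.** If $m,m'\ge1$ are both $\equiv1\pmod4$, then $S_m(q^{m'})=S_{m'}(q^m)$.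

*Proof.* Let $m=4r+1$, $m'=4s+1$. We write $S_m(q^{m'})$ in a form visibly symmetric in $r,s$. Put $f_j=\prod_{i=0}^{j-1}(1-q^{4i+3})$ and $g_j=\prod_{i=0}^{j-1}(1-q^{4i+5})$ for $j\ge0$. Define $h_j$ for all $j\in\mathbb Z$ by $h_0=1$ and $h_{j+1}=h_j\frac{1-q^{4j+1}}{1-q^{4j+3}}$, and put $e_j=q^jh_j$.

The sequence $e_j$ is even: for $j\ge1$,
$$h_{-j}=\prod_{i=1}^j\frac{1-q^{3-4i}}{1-q^{1-4i}}=\prod_{i=1}^jq^2\,\frac{1-q^{4i-3}}{1-q^{4i-1}}=q^{2j}h_j,$$
so $e_{-j}=q^{-j}h_{-j}=q^jh_j=e_j$. Also, for $s\ge0$, $\prod_{i=0}^{s-1}(1-q^{4i+1})=\frac{(1-q)g_s}{1-q^{4s+1}}=\frac{g_s}{[4s+1]}$, so $e_s=\frac{q^sg_s}{f_s[4s+1]}$.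

In Lemma 5 with $y=q^{4s+1}$, the factors with $y$ and with $1/y$ give
$$S_{4r+1}(q^{4s+1})=[4r+1]\prod_{i=0}^{r-1}\frac{1-q^{4(i+s)+3}}{1-q^{4(i+s)+5}}\prod_{i=0}^{r-1}\frac{1-q^{4(i-s)+1}}{1-q^{4(i-s)+3}}=[4r+1]\frac{f_{r+s}\,g_s}{f_s\,g_{r+s}}\cdot\frac{h_{r-s}}{h_{-s}}.$$
Here $\frac{h_{r-s}}{h_{-s}}=\frac{q^{s-r}e_{r-s}}{q^{s}e_{-s}}=q^{-r}\frac{e_{r-s}}{e_s}$, and $\frac{g_s}{f_se_s}=q^{-s}[4s+1]$. Therefore
$$S_{4r+1}(q^{4s+1})=[4r+1][4s+1]\,q^{-r-s}\,\frac{f_{r+s}}{g_{r+s}}\,e_{r-s},$$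
which is symmetric in $r$ and $s$ because $e_{r-s}=e_{s-r}$. $\square$

**Lemma 7.** If $m\ge1$ and $m\equiv1\pmod4$, then $\sum_{k\ge0}T_k(x,q^m)=S_m(x)$ as rational functions of $x$ over $\mathbb Q(q)$, and the terms with $k>\frac{m-1}4$ vanish.

*Proof.* The numerator contains $(q^{1-m};q^4)_k$, which is $0$ for $k>\frac{m-1}4$; the denominator $(q^{2\pm m};q^2)_k$ does not vanish as $m$ is odd. So the left side is a rational function of $x$. Let $x=q^{m'}$ with $m'\ge1$, $m'\equiv1\pmod 4$. No denominator of $T_k(x,y)$ vanishes at $(q^{m'},q^m)$, so the left side becomes $\sum_kT_k(q^{m'},q^m)=S_{m'}(q^m)$, which by Lemma 6 is $S_m(q^{m'})$, the value of the right side. Two rational functions of $x$ that agree at the infinitely many points $q^{m'}$ coincide. $\square$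

**Corollary 8.** For every $n\ge1$, with $E_m=(-1)^{(m-1)/2}q^{(1-m)/2}[m]$,
$$L_n(q^m)=E_m\quad(m=1,3,\dots,2n-1),\qquad R_n(q^m)=E_m\quad(m=1,5,\dots,4n-3).$$

*Proof.* As $y\to\infty$, Lemma 5 gives $S_{4r+1}(y)\to[4r+1]q^{-2r}$ and $S_{4r+3}(y)\to-q[4r+3]q^{-2(r+1)}=-q^{-2r-1}[4r+3]$. In both cases this is $E_m$. For $m\le2n-1$ the sum $S_m(y)$ ends at $k=\frac{m-1}2\le n-1$, so it equals $\sum_{k<n}T_k(q^m,y)$, and by (5) its limit is $L_n(q^m)$. For $m\equiv1\pmod4$, $m\le4n-3$, the sum in Lemma 7 ends at $k=\frac{m-1}4\le n-1$. Letting $x\to\infty$ there, the left side tends to $R_n(q^m)$ by (5), and the right side to $E_m$. $\square$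

## What the nodes become at a root of unity

Now let $n>1$ be odd and return to the ring $\mathcal O$. Put $C=\{1,3,\dots,n-2\}$ and $\xi_c=\omega^c+\omega^{-c}$.

*The limit points are distinct.* The $\frac{n+1}2$ elements $2$ and $\xi_c$ $(c\in C)$ are distinct. First, $\xi_c=2$ would force $\omega^c=1$, impossible for $0<c<n$. Next, $\xi_c=\xi_{c'}$ with $c\ne c'$ would force $n\mid c-c'$ or $n\mid c+c'$. But $0<|c-c'|<n$, and $c+c'$ is even with $0<c+c'<2n$, so it is not the odd number $n$.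

*How fast nodes collide.* For odd $a,b$,
$$X_a-X_b=\big(q^{\frac{a+b}2}-q^{-\frac{a+b}2}\big)\big(q^{\frac{a-b}2}-q^{-\frac{a-b}2}\big).$$
For $c\in C$ take $(a,b)=(c,2n-c)$, so $\frac{a+b}2=n$, or $(a,b)=(2n+c,4n-c)$, so $\frac{a+b}2=3n$; in both cases $\frac{a-b}2=c-n$. By (1), $\frac{q^{sn}-q^{-sn}}\varepsilon$ reduces to $2s$, so
$$\frac{X_c-X_{2n-c}}\varepsilon\ \text{ reduces to }\ 2(\omega^c-\omega^{-c}),\qquad \frac{X_{2n+c}-X_{4n-c}}\varepsilon\ \text{ reduces to }\ 6(\omega^c-\omega^{-c}). \tag{7}$$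
Here $\omega^c-\omega^{-c}\ne0$, since $n\nmid2c$. In particular both differences have valuation exactly $1$.

*Divided differences.* Let $A\in\mathcal O[X]$ and let $a,b$ be odd with $\overline{X_a}=\overline{X_b}=\xi_c$ and $X_a\ne X_b$. Then $\frac{A(X_a)-A(X_b)}{X_a-X_b}$ is a polynomial in $X_a,X_b$ with coefficients in $\mathcal O$ (for $A=X^i$ it is $\sum_{l=0}^{i-1} X_a^lX_b^{i-1-l}$). It lies in $\mathcal O$ and reduces to $\bar A'(\xi_c)$.

*How small the denominators are at the nodes.* For odd $m$ with $n\nmid m$ put $\kappa_m=\frac{n^2}{(1-\omega^m)(1-\omega^{-m})}$. It depends only on $\pm m$ modulo $n$.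

**Lemma 9.** Let $m$ be odd, $n\nmid m$. Let $s$ be the unique integer with $sn\equiv m\pmod4$ and $m<sn<m+4n$, and let $t$ be the unique odd integer with $m<tn<m+2n$. Then $d_4(q^m)/\varepsilon^2$ and $d_2(q^m)/\varepsilon^2$ lie in $\mathcal O$ and reduce to $s(4-s)\kappa_m$ and $t(2-t)\kappa_m$ respectively.

*Proof.* The numbers $sn$ with $sn\equiv m\pmod 4$ are spaced by $4n$ and never equal $m$, so exactly one lies in the open interval; similarly for $t$. Now $d_4(q^m)=\prod_{j=1}^{n-1}(1-q^{4j+m})(1-q^{4j-m})$. Since $n\nmid m$, there is exactly one $j\in\{1,\dots,n-1\}$ with $n\mid4j+m$. Then $4j+m$ is a multiple of $n$, congruent to $m$ modulo $4$ and strictly between $m$ and $m+4n$, so it is $sn$. The index $j'=n-j$ is the unique one with $n\mid4j'-m$, and $4j'-m=4n-sn=(4-s)n$. By (1) these two factors, divided by $\varepsilon$ each, reduce to $-s$ and $-(4-s)$. As $j$ runs through $1,\dots,n-1$, $4j+m$ runs through all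 residues modulo $n$ except $m$. Hence the other factors $1-q^{4j+m}$ reduce to the product of $1-\omega^i$ over all $i\not\equiv0,m$, which is $\frac n{1-\omega^m}$. In the same way the other factors $1-q^{4j-m}$ give $\frac n{1-\omega^{-m}}$.

For $d_2(q^m)=\prod_{j=1}^{n-1}(1-q^{2j+m})(1-q^{2j-m})$, the unique $j$ with $n\mid2j+m$ has $2j+m=tn$ with $t$ odd and $m<tn<m+2n$. Then $j'=n-j$ gives $2j'-m=(2-t)n$, and the remaining factors again reduce to $\kappa_m$, as $2$ is invertible modulo $n$. $\square$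

*Example.* For $n=5$, $m=3$: $4j+3$ is divisible by $5$ at $j=3$, with $4j+3=15$, so $s=3$. Correspondingly $4\cdot2-3=5=(4-3)\cdot5$. So $d_4(q^3)/\varepsilon^2$ reduces to $3\kappa_3$.

## Agreement to second order

**Proposition 10.** Let $n>1$ be odd. Let $(V_m)_{m\ge1\text{ odd}}\subset\mathcal O$ with $V_m\in\Phi\mathcal O$ whenever $n\mid m$, let $u,u'\in\mathcal O$, and let $A,B\in\mathcal O[X]$ have degree $\le n-1$ with
$$A(X_m)=uV_md_4(q^m)\ (m=1,3,\dots,2n-1),\qquad B(X_m)=u'V_md_2(q^m)\ (m=1,5,\dots,4n-3).$$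

(i) $A\equiv B\equiv0\pmod\Phi$ in $\mathcal O[X]$.

(ii) If moreover $n\equiv1\pmod4$, $\bar u=\bar u'$, and $\overline{V}_{2n-c}=\overline V_{2n+c}=-\overline V_c$, $\overline V_{4n-c}=\overline V_c$ for all $c\in C$, then $A\equiv B\pmod{\Phi^2}$.

*Proof.* **Step 1: choose the nodes.** We want one node over $2$ and two nodes over each $\xi_c$.

- For $A$: the node $n$, and the pairs $(c,2n-c)$, $c\in C$. All are odd and lie between $1$ and $2n-1$.
- For $B$: the node $n$ if $n\equiv1\pmod4$, and $3n$ if $n\equiv3\pmod4$; the pairs $(c,2n-c)$ for $c\equiv1\pmod4$; the pairs $(2n+c,4n-c)$ for $c\equiv3\pmod4$.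

Since $2n\equiv2\pmod4$, all nodes for $B$ are $\equiv1\pmod4$. They do not exceed $4n-3$: $3n\le4n-3$ since $n\geq 3$ in that case, and $4n-c\le4n-3$ since $c\ge3$ there. Modulo $\Phi$, $X_n$ and $X_{3n}$ reduce to $2$ and the nodes of a pair reduce to $\xi_c$.

**Step 2: part (i), by counting zeros.** At the single node the value lies in $\Phi\mathcal O$, because $V_n$ or $V_{3n}$ does; so $\bar A(2)=0$. At a paired node the value lies in $\Phi^2\mathcal O$ by Lemma 9; so $\bar A(\xi_c)=0$. The difference of the values over $X_a-X_b$, which has valuation $1$ by (7), lies in $\Phi\mathcal O$; so $\bar A'(\xi_c)=0$. Thus $\bar A$ has a zero at $2$ and a zero of multiplicity at least $2$ at each of the $\frac{n-1}2$ points $\xi_c$. That is at least $n$ zeros for a polynomial of degree at most $n-1$, so $\bar A=0$. The same argument gives $\bar B=0$.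

**Step 3: set up part (ii).** By (i), $A/\Phi$ and $B/\Phi$ are in $\mathcal O[X]$; let $\alpha,\beta$ be their reductions. They have degree at most $n-1$. We show that $\alpha-\beta$ has the same $n$ zeros as above.

**Step 4: values.** At a paired node $A/\Phi$ and $B/\Phi$ have values in $\Phi\mathcal O$, so $\alpha(\xi_c)=\beta(\xi_c)=0$. At the single node, which is $n$ for both,
$$\alpha(2)=\bar u\,\overline{(V_n/\Phi)}\;\overline{d_4(q^n)}=\bar u'\,\overline{(V_n/\Phi)}\;\overline{d_2(q^n)}=\beta(2)$$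
by (2) and $\bar u=\bar u'$.

**Step 5: derivatives.** Fix $c\in C$ and put $\theta=\bar u\,\overline V_c\,\kappa_c$. By Lemma 9 the value at each node, divided by $\varepsilon^2$, reduces to an integer times $\theta$. (Recall that $\kappa$ is the same for all nodes over $\xi_c$.) Because $n\equiv1\pmod4$, the condition on $s$ is $s\equiv m\pmod4$, $m<sn<m+4n$. This gives the following.

| polynomial, class of $c$ mod $4$ | node $m$ | $s$ or $t$ | $s(4-s)$ or $t(2-t)$ | $\overline V_m/\overline V_c$ | value$/(\theta\varepsilon^2)$ |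
|---|---|---|---|---|---|
| $A$, $c\equiv1$ | $c$ | $s=1$ | $3$ | $1$ | $3$ |
| $A$, $c\equiv1$ | $2n-c\equiv1$ | $s=5$ | $-5$ | $-1$ | $5$ |
| $A$, $c\equiv3$ | $c$ | $s=3$ | $3$ | $1$ | $3$ |
| $A$, $c\equiv3$ | $2n-c\equiv3$ | $s=3$ | $3$ | $-1$ | $-3$ |
| $B$, $c\equiv1$ | $c$ | $t=1$ | $1$ | $1$ | $1$ |
| $B$, $c\equiv1$ | $2n-c$ | $t=3$ | $-3$ | $-1$ | $3$ |
| $B$, $c\equiv3$ | $2n+c$ | $t=3$ | $-3$ | $-1$ | $3$ |
| $B$, $c\equiv3$ | $4n-c$ | $t=5$ | $-15$ | $1$ | $-15$ |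

(The fifth column writes the hypothesis $\overline V_m=\pm\overline V_c$; if $\overline V_c=0$, then $\theta=0$ and all the reduced values are $0$.) The entries for $s$ and $t$ use only $0<c<n$. For instance, at $m=2n-c\equiv1$ the number $s=1$ is too small, since $n<2n-c$, and $s=5$ fits, since $5n<6n-c$. At $m=2n+c$ the number $t=3$ fits, since $2n+c<3n<4n+c$. At $m=4n-c$ the number $t=5$ fits, since $4n-c<5n<6n-c$.

For a pair $(a,b)$ of nodes,
$$\frac1\Phi\cdot\frac{A(X_a)-A(X_b)}{X_a-X_b}=\frac\varepsilon\Phi\cdot\frac{(A(X_a)-A(X_b))/\varepsilon^2}{(X_a-X_b)/\varepsilon}.$$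
The left side is the divided difference of $A/\Phi$ and reduces to $\alpha'(\xi_c)$; the same holds for $B$ and $\beta$. By (7), in units of $\overline{\varepsilon/\Phi}\cdot\frac{\theta}{\omega^c-\omega^{-c}}$:

- for $c\equiv1\pmod4$: $\alpha'(\xi_c)=\frac{3-5}2=-1$ and $\beta'(\xi_c)=\frac{1-3}2=-1$;
- for $c\equiv3\pmod4$: $\alpha'(\xi_c)=\frac{3-(-3)}2=3$ and $\beta'(\xi_c)=\frac{3-(-15)}6=3$.

**Step 6: conclude.** $\alpha-\beta$ has degree at most $n-1$, vanishes at $2$, and vanishes doubly at each $\xi_c$. So $\alpha=\beta$, which says $A\equiv B\pmod{\Phi^2}$. $\square$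

## Fourth order at $\Phi_n$, first order at the other divisors

*Proof of Theorem 1.* For $n=1$ both sums equal $1$. Let $n>1$, $n\equiv1\pmod4$, and $F=\mathbb Q$.

**Step 1: the hypotheses of Proposition 10.** We check them for $A=N_L$, $B=N_R$, $u=u'=1$, $V_m=E_m$. Both polynomials lie in $\mathcal O[X]$ and have degree at most $n-1$. Corollary 8 gives the required values, and $E_m\in\Phi\mathcal O$ if $n\mid m$. For the residues, write
$$\gamma_m=\overline{q^{(1-m)/2}[m]}=\frac{\omega^{(1-m)/2}-\omega^{(1+m)/2}}{1-\omega}.$$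
Since $\omega^n=1$, replacing $m=c$ by $2n-c$ or $4n-c$ interchanges the two powers, so $\gamma_{2n-c}=\gamma_{4n-c}=-\gamma_c$; replacing $c$ by $2n+c$ changes nothing, so $\gamma_{2n+c}=\gamma_c$. For the sign $(-1)^{(m-1)/2}$, compare $\frac{m-1}2$ with $\frac{c-1}2$. For $m=2n-c$ the difference is $n-c$, even; for $m=2n+c$ it is $n$, odd; for $m=4n-c$ it is $2n-c$, odd. Altogether $\overline E_{2n-c}=-\overline E_c$, $\overline E_{2n+c}=-\overline E_c$, $\overline E_{4n-c}=\overline E_c$.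

**Step 2: the congruence modulo $\Phi_n^4$.** By Proposition 10, $N_L\equiv0\pmod\Phi$ and $N_L\equiv N_R\pmod{\Phi^2}$. By (2), $d_2\equiv d_4\pmod\Phi$. So (4) shows $H\equiv0\pmod{\Phi^2}$ in $\mathcal O[X]$. As $n\equiv1\pmod4$, Corollary 8 applies to both sums at $m=n$: $L_n(q^n)=E_n=R_n(q^n)$, so $H(X_n)=0$ and $H=(X-X_n)H_1$ with $H_1\in\mathcal O[X]$. Since $X-X_n$ is monic, its reduction is not a zero divisor, so $\Phi^2\mid H_1$. At $X=2$ we use (3): $2-X_n\in\Phi^2\mathcal O$, hence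
$$(L_n(1)-R_n(1))\,d_4(1)d_2(1)=H(2)\in\Phi^4\mathcal O.$$
As $d_4(1)$ and $d_2(1)$ are units, $L_n(1)\equiv R_n(1)\pmod{\Phi_n^4}$.

**Step 3: vanishing modulo $\Phi_d$ for $d\mid n$, $1<d<n$.** Here we need only that $n$ is odd. We reduce the sums with $n$ terms to sums with $d$ terms. Proposition 10(i) with $d$ in place of $n$ (any odd $d>1$ is allowed, and Corollary 8 holds for $d$) gives $L_d(x)d_4(x)\equiv0$ and $R_d(x)d_2(x)\equiv0$ modulo $\Phi_d$, where $d_4,d_2$ are formed with $d$. At $x=1$ these denominators are units, so $L_d(1)\equiv R_d(1)\equiv0\pmod{\Phi_d}$.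

Write $L_n(1)=\sum_{k<n}[6k+1]u_kq^{k^2}$ and $R_n(1)=\sum_{k<n}[6k+1]u'_kq^{-k^2}$, and let $\zeta$ be a primitive $d$-th root of unity. As $d$ is odd, among $d$ consecutive factors of $(q;q^2)_k$, $(q;q^4)_k$, $(q^2;q^4)_k$, $(q^2;q^2)_k$ or $(q^4;q^4)_k$ exactly one is divisible by $\Phi_d$, and exactly once. For the last two it is the last of each block $1,\dots,d$; $d+1,\dots,2d$; and so on. So $(q^2;q^2)_k$ and $(q^4;q^4)_k$ contain $\Phi_d$ exactly $\lfloor k/d\rfloor$ times, and the first three contain it at least $\lfloor k/d\rfloor$ times. Hence $u_k$ and $u_k'$, which have three such factors above and three below, are regular at $q=\zeta$. For $0\le r<d$,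
$$\frac{u_{ld+r}}{u_{ld}}=\frac{(q^{1+2ld};q^2)_r^2(q^{2+4ld};q^4)_r}{(q^{4+4ld};q^4)_r^3},\qquad \frac{u'_{ld+r}}{u'_{ld}}=\frac{(q^{1+4ld};q^4)_r^2(q^{2+4ld};q^4)_r}{(q^{2+2ld};q^2)_r^2(q^{4+4ld};q^4)_r}.$$
These are regular at $\zeta$, since $r<d$, and because $\zeta^d=1$ they take the values $u_r(\zeta)$ and $u_r'(\zeta)$ there. So $u_{ld+r}(\zeta)=u_{ld}(\zeta)u_r(\zeta)$, and likewise for $u'$. At $q=\zeta$ the factors $[6k+1]$ and $q^{\pm k^2}$ depend only on $k$ modulo $d$. Splitting $k=ld+r$,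
$$L_n(1)\big|_{q=\zeta}=\sum_{l=0}^{n/d-1}u_{ld}(\zeta)\cdot L_d(1)\big|_{q=\zeta}=0,\qquad R_n(1)\big|_{q=\zeta}=\sum_{l=0}^{n/d-1}u'_{ld}(\zeta)\cdot R_d(1)\big|_{q=\zeta}=0.$$

**Step 4: assemble.** $[n]\Phi_n^3=\Phi_n^4\prod_{d\mid n,\,1<d<n}\Phi_d$ is a product of powers of distinct irreducible polynomials. By Steps 2 and 3 the valuation of $L_n(1)-R_n(1)$ is at least $4$ at $\Phi_n$ and at least $1$ at each other $\Phi_d$. So in lowest terms its numerator is divisible by $[n]\Phi_n^3$ and its denominator is coprime to it. $\square$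

Step 2 contains more than its value at $x=1$: for $n\equiv1\pmod4$, $n>1$,
$$L_n(x)\equiv R_n(x)\pmod{\Phi_n(q)^2(1-xq^n)(x-q^n)}.$$
Indeed $H=(X-X_n)H_1$ with $\Phi^2\mid H_1$, and $x(X-X_n)=(x-q^n)(x-q^{-n})=-q^{-n}(x-q^n)(1-xq^n)$. The denominator $d_4(x)d_2(x)$ is nonzero modulo $\Phi$, and by (2) it does not vanish at $x=q^{\pm n}$.

## A congruence symmetric in $x$ and $y$

The hypotheses of Proposition 10 were kept general because the two-parameter sum satisfies them too. Let $M_n(x,y)=\sum_{k=0}^{n-1}T_k(x,y)$, and let $\mathcal O_0$ be the localization of $\mathbb Q[q]$ at $(\Phi_n)$.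

**Theorem 11.** Let $n\equiv1\pmod4$, $n>1$. Then
$$M_n(x,y)\equiv M_n(y,x)\pmod{\Phi_n(q)^2(1-xq^n)(x-q^n)(1-yq^n)(y-q^n)}.$$
Precisely, $(M_n(x,y)-M_n(y,x))\,d_4(x)d_2(x)d_4(y)d_2(y)=\Phi_n^2(X-X_n)(Y-X_n)H_2$ with $H_2\in\mathcal O_0[X,Y]$. In particular $M_n(1,y)\equiv M_n(y,1)\pmod{\Phi_n(q)^4}$ for indeterminate $y$, and also for any specialization $y\in\mathbb Q^\times$.

(By (5), letting $y\to\infty$ in $M_n(x,y)$ and $M_n(y,x)$ gives $L_n(x)$ and $R_n(x)$; that limiting case is Step 2 above.)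

*Proof.* **Step 1: the field $F=\mathbb Q(y)$.** We check that $\Phi$ is irreducible over it. The quotient of $\mathbb Q[q][y]$ by $\Phi$ is $\mathbb Q(\omega)[y]$, a domain, so $\Phi$ is prime in $\mathbb Q[y][q]$; having positive degree in $q$, it is irreducible in $\mathbb Q(y)[q]$ by Gauss's lemma. Now $\mathcal O$ is the localization of $\mathbb Q(y)[q]$ at $(\Phi)$, with residue field $\mathbb Q(\omega)(y)$. Note that $1-q^iy$ and $1-q^i/y$ are units of $\mathcal O$ for every integer $i$, since $1-\omega^iy\ne0$ and $1-\omega^i/y\neq 0$ in the residue field.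

**Step 2: the data for Proposition 10.** Take
$$A=M_n(x,y)d_4(x)d_2(y),\quad B=M_n(y,x)d_2(x)d_4(y),\quad u=d_2(y),\quad u'=d_4(y),\quad V_m=S_m(y).$$
The denominators in $x$ and $y$ are cleared, and $(q^4;q^4)_k$ is a unit for $k<n$, so $A$ and $B$ lie in $\mathcal O_0[X,Y]$. As polynomials in $X$ over $\mathcal O$ they have degree at most $n-1$. For $m=1,3,\dots,2n-1$, $M_n(q^m,y)=S_m(y)$, so $A(X_m)=uS_m(y)d_4(q^m)$. For $m=1,5,\dots,4n-3$, Lemma 7 with the letter $x$ replaced by $y$ gives $M_n(y,q^m)=S_m(y)$, so $B(X_m)=u'S_m(y)d_2(q^m)$. By (2), $\bar u=\bar u'$. By the formulas of Lemma 5 and Step 1, $S_m(y)\in\mathcal O$, and $S_m(y)\in\Phi\mathcal O$ if $n\mid m$, because of the factor $[m]$.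

**Step 3: the residue conditions.** For all odd $m\in\mathbb Z$ put $\eta_m=S_m(y)/[m]$. Dividing the recurrence of Lemma 5 by $[m+4]$ removes the factor $\frac{1-q^4x}{1-x}$ of $\rho$ at $x=q^m$:
$$\eta_{m+4}=\sigma(q^m)\eta_m,\qquad \sigma(x)=\frac{(1-qxy)(1-qx/y)}{(1-q^3xy)(1-q^3x/y)}.$$
Since $\eta_1=1$ and $\eta_{-1}=1/[-1]=-q$, and each $\sigma(q^m)$ is a unit, all $\eta_m$ are units of $\mathcal O$. From $[-m]=-q^{-m}[m]$ and $S_{-m}=S_m$ we get $\eta_{-m}=-q^m\eta_m$.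

Let $\tau_m=\bar\eta_{m+2n}/\bar\eta_m$. Then $\tau_{m+4}/\tau_m=\overline{\sigma(q^{m+2n})}/\overline{\sigma(q^m)}=1$, so $\tau_m$ depends only on $m$ modulo $4$. Next, $\tau_{-n}=\bar\eta_n/\bar\eta_{-n}=-1$, because $\eta_{-n}=-q^n\eta_n$. Finally
$$\tau_m\tau_{m+2n}=\frac{\bar\eta_{m+4n}}{\bar\eta_m}=\prod_{i=0}^{n-1}\overline{\sigma(q^{m+4i})}=1,$$
since $m+4i+1$ and $m+4i+3$ both run through all residues modulo $n$, so numerator and denominator both equal $(1-y^n)(1-y^{-n})$. Taking $m=-n$, $\tau_n=-1$. As $n\not\equiv-n\pmod4$, the two odd classes modulo $4$ are covered, and $\bar\eta_{m+2n}=-\bar\eta_m$ for all odd $m$. Since $\overline{[m+2n]}=\overline{[m]}$, it follows that $\overline{S}_{m+2n}=-\overline S_m$. With $S_{-m}=S_m$: $\overline S_{2n\pm c}=-\overline S_c$ and $\overline S_{4n-c}=\overline S_{-c}=\overline S_c$.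

**Step 4: divisibility by $\Phi^2$.** By Proposition 10, $\Phi\mid A$ and $\Phi^2\mid A-B$ in $\mathcal O[X]$. Put
$$H=A\,d_2(x)d_4(y)-B\,d_4(x)d_2(y)=A\big(d_2(x)d_4(y)-d_4(x)d_2(y)\big)+(A-B)d_4(x)d_2(y).$$
This is $(M_n(x,y)-M_n(y,x))d_4(x)d_2(x)d_4(y)d_2(y)$, an element of $\mathcal O_0[X,Y]$. The bracket is divisible by $\Phi$ by (2), so $\Phi^2\mid H$ in $\mathcal O[X]$. To descend to $\mathcal O_0[X,Y]$, take a nonzero coefficient $f\in\mathcal O_0[Y]$ of a power of $X$ in $H$ and write $f=\Phi^eg$ with $g\in\mathcal O_0[Y]$ not divisible by $\Phi$. Then $\bar g\ne0$ in $\mathbb Q(\omega)[Y]\subset\mathbb Q(\omega)(y)$, so $g$ is a unit of $\mathcal O$ and $e=v(f)\ge2$. So $\Phi^2\mid H$ in $\mathcal O_0[X,Y]$.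

**Step 5: the linear factors.** Since $n\equiv1\pmod4$, both evaluations apply at $m=n$: $M_n(q^n,y)=S_n(y)=M_n(y,q^n)$. So $H$ vanishes at $X=X_n$ and $X-X_n$ divides it. $H$ is antisymmetric under $x\leftrightarrow y$, so $Y-X_n$ divides it as well. The ring $\mathcal O_0[X,Y]$ is a unique factorization domain, in which $\Phi$, $X-X_n$, $Y-X_n$ are pairwise non-associated primes (the quotients $\mathbb Q(\omega)[X,Y]$, $\mathcal O_0[Y]$, $\mathcal O_0[X]$ are domains). Hence $H=\Phi^2(X-X_n)(Y-X_n)H_2$. The modulus in the first form of the statement is the same up to units, since $x(X-X_n)=-q^{-n}(x-q^n)(1-xq^n)$ and similarly for $y$.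

**Step 6: $x=1$.** Put $X=2$. By (3) $2-X_n\in\Phi^2\mathcal O_0$, and $d_4(1),d_2(1)$ are units. For indeterminate $y$, $d_4(y)$ and $d_2(y)$ are units of $\mathcal O$ by Step 1, and the congruence modulo $\Phi^4$ follows. For $y\in\mathbb Q^\times$ they are units of $\mathcal O_0$: modulo $\Phi$ they equal $\prod_{j=1}^{n-1}(1-\omega^jy)(1-\omega^j/y)$. A zero would make $y$ a rational $n$-th root of unity other than $1$, and for odd $n$ there is none; at $y=1$ the product is $n^2$. $\square$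

## The residue class $3$ modulo $4$

For $n\equiv3\pmod4$ the node over $2$ is $n$ for $L_n$ but $3n$ for $R_n$, and there is no common value. Lemma 3 still says exactly what happens to third order.

**Theorem 12.** If $n\equiv3\pmod4$, then modulo $[n]\Phi_n(q)^2$,
$$L_n(1)\equiv-q^{(1-n)/2}[n],\qquad R_n(1)\equiv q^{(1-3n)/2}[3n],\qquad R_n(1)\equiv-3L_n(1).$$

*Proof.* **Step 1: modulo $\Phi_n^3$.** By Corollary 8 the hypotheses of Proposition 10(i) hold for $N_L,N_R$, so both are divisible by $\Phi$. Lemma 3 with $N=N_L$, $d=d_4$, $a=n$ gives $L_n(1)\equiv L_n(q^n)=E_n=-q^{(1-n)/2}[n]$; the sign is $-1$ since $\frac{n-1}2$ is odd. Lemma 3 with $N=N_R$, $d=d_2$, $a=3n$ gives $R_n(1)\equiv R_n(q^{3n})=E_{3n}=q^{(1-3n)/2}[3n]$. Here $3n\equiv1\pmod4$ and $3n\le4n-3$, so Corollary 8 applies, and $\frac{3n-1}2$ is even. For the third congruence,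
$$q^{(1-3n)/2}[3n]-3q^{(1-n)/2}[n]=q^{(1-3n)/2}[n]\big(1+q^n+q^{2n}-3q^n\big)=q^{(1-3n)/2}[n](1-q^n)^2,$$
which has valuation $3$ at $\Phi_n$.

**Step 2: modulo $\Phi_d$, $d\mid n$, $1<d<n$.** By Step 3 of the proof of Theorem 1, which used only that $n$ is odd, $L_n(1)$ and $R_n(1)$ vanish modulo $\Phi_d$; so do $[n]$ and $[3n]$. As $[n]\Phi_n^2=\Phi_n^3\prod_{d\mid n,\,1<d<n}\Phi_d$, the three congruences follow. $\square$

For $n=3$ at $q=1$ this can be seen in the numbers of the first section: $\frac{10335}{2^{13}}+3=\frac{34911}{2^{13}}=\frac{27\cdot1293}{2^{13}}$ and $\frac{1935}{2^9}-9=-\frac{27\cdot99}{2^9}$.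

## Primes, and the exact exponent

**Corollary 13.** For every prime $p\equiv1\pmod4$,
$$\sum_{k=0}^{p-1}(6k+1)\frac{(1/2)_k^3}{k!^3\,4^k}\equiv\sum_{k=0}^{p-1}(6k+1)\frac{(1/4)_k^2(1/2)_k\,4^k}{k!^3}\pmod{p^4}.$$

*Proof.* By Theorem 1 with $n=p$, where $[p]=\Phi_p$, $L_p(1)-R_p(1)\equiv0\pmod{\Phi_p^4}$. Apply Lemma 2 with $a=4$; at $q=1$ the two sums are those of the statement. $\square$

**Proposition 14.** In Theorem 1 the exponent $3$ cannot be replaced by $4$.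

*Proof.* Suppose it could. For $n=5$ this would give $L_5(1)-R_5(1)\equiv0\pmod{\Phi_5^5}$, and by Lemma 2 the difference at $q=1$ would be divisible by $5^5$. But that difference was computed at the start: it is $-\frac{5^4\cdot20264013}{2^{29}}$, and $5\nmid20264013$. $\square$
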